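# Countably-determined measures on Rosenthal compact spaces

## Closed sets indexed by sets of points

Let $X$ be a non-empty Polish space, that is, a separable space whose topology comes from a complete metric. Let $B_1(X)$ be the set of real-valued functions on $X$ of the first Baire class, i.e. pointwise limits of sequences of continuous real-valued functions. It carries the topology of pointwise convergence. Let $K\subset B_1(X)$ be compact and let $\mu$ be a regular Borel probability measure on $K$. All sets written $\{f:\dots\}$ are subsets of $K$.

A point $x\in X$ acts on $K$ by evaluation, so a single condition $f(x)>\beta$ cuts out an open subset of $K$. The object on which everything turns imposes a closed condition at many points at once. For real $\alpha$ and an *arbitrary* $Y\subset X$ put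
$$K_Y=\bigcap_{y\in Y}\{f: f(y)\ge\alpha\}.$$
This is closed in $K$, however large $Y$ is, and $K_\emptyset=K$. It lies inside $\{f:f(x)\ge\alpha\}$ for every $x\in Y$ simultaneously.

**Definition 1.** Fix $\alpha<\beta$ and $\varepsilon>0$. A set $Y\subset X$ is *good* (for $\mu,\alpha,\beta,\varepsilon$) if
$$\mu(K_Y)\ \ge\ \mu\{f:f(x)>\beta\}-\varepsilon\qquad\text{for all }x\in Y. \tag{1}$$

So $Y$ is good if the one closed set $K_Y$, which is contained in $\{f:f(x)\ge\alpha\}$ for each $x\in Y$, still has almost as much measure as each of the slightly smaller sets $\{f:f(x)>\beta\}$, $x\in Y$. A subset $Y'$ of a good set $Y$ is good, because $K_{Y'}\supset K_Y$. The empty set is good, vacuously. A singleton is good, since $K_{\{x\}}=\{f:f(x)\ge\alpha\}\supset\{f:f(x)>\beta\}$.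

**Example 1 (split interval).** Let $X=[0,1]$ and let $K$ be the set of non-increasing functions $[0,1]\to\{0,1\}$. These are the functions $1_{[0,t)}$ and $1_{[0,t]}$ with $0\le t\le1$. They are in $B_1(X)$: $1_{[0,t)}$ is the limit of $x\mapsto\min(1,n\max(t-x,0))$, and $1_{[0,t]}$ is the limit of $x\mapsto\max(0,1-n\max(x-t,0))$. The set $K$ is closed in $\{0,1\}^{[0,1]}$, hence compact.

Let $0<\alpha<\beta<1$ and $\mu\in P(K)$. Both $\{f(x)\ge\alpha\}$ and $\{f(x)>\beta\}$ equal $\{f:f(x)=1\}$, whose measure $\varphi(x)$ is non-increasing in $x$. Let $Y\neq\emptyset$, and choose a non-decreasing sequence $(y_n)$ in $Y$ that is cofinal in $Y$ (constant if $Y$ has a maximum). Since the sets $\{f(y)=1\}$ shrink as $y$ grows, $K_Y=\bigcap_n\{f(y_n)=1\}$ and $\mu(K_Y)=\inf_Y\varphi$. So $Y$ is good exactly when $\sup_Y\varphi-\inf_Y\varphi\le\varepsilon$, and the finitely many sets $\{x: j\varepsilon\le\varphi(x)<(j+1)\varepsilon\}$ are good and cover $X$.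

**Example 2.** Let $X=[0,1]$ and $K=\{1\}\cup\{1-1_{\{z\}}:z\in[0,1]\}$, where $1$ is the constant function. A finite set of conditions at points $x_1,\dots,x_k$ cannot tell $1$ from $1-1_{\{z\}}$ unless $z$ is some $x_i$. So every neighborhood of $1$ contains all but finitely many elements of $K$, and $K$ is compact. Also $1-1_{\{z\}}=\lim_n\min(1,n|x-z|)$ is in $B_1(X)$. Take $N\ge3$, distinct points $z_1,\dots,z_N$, and $\mu=\frac1N\sum_{n\le N}\delta_{1-1_{\{z_n\}}}$. Let $0<\alpha<\beta<1$ and $\varepsilon=1/N$. For each $x$, the set $\{f(x)>\beta\}$ is $K\setminus\{1-1_{\{x\}}\}$, of measure at least $1-1/N$.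

Is $X$ itself good? No: $K_X=\{1\}$ has measure $0$, and $0<1-2/N$. But $X$ is a finite union of good sets: the singletons $\{z_n\}$, and $Y=X\setminus\{z_1,\dots,z_N\}$, for which $K_Y$ contains every $1-1_{\{z_n\}}$ and so has measure $1$.

The heart of these notes is that this always happens.

**Proposition 1.** Let $X$ be a non-empty Polish space, $K\subset B_1(X)$ compact, $\mu\in P(K)$, $\alpha<\beta$ real, and $\varepsilon>0$. Then $X$ is a countable union of good sets.

## What a countable good cover buys: countably-determined measures

All compact spaces are Hausdorff. For a compact space $K$, $P(K)$ is the set of regular Borel probability measures on $K$.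

**Definition 2.** A measure $\mu\in P(K)$ is *countably-determined* if there is a countable family $\mathcal F$ of closed subsets of $K$ such that
$$\mu(U)=\sup\{\mu(F):F\subset U,\ F\in\mathcal F\} \tag{2}$$
for each non-empty open $U\subset K$. Let $\mathcal C$ be the class of compact spaces $K$ such that each $\mu\in P(K)$ is countably-determined.

Regularity gives, for each $U$ separately, closed subsets of $U$ with measure close to $\mu(U)$. Definition 2 asks that countably many closed sets serve all open sets. Adding $\emptyset$ to $\mathcal F$ never does harm. Here are some simple cases.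

* A Dirac measure $\delta_g$ on any compact space is countably-determined by $\{\emptyset,\{g\}\}$.
* If $K$ is metrizable, let $\mathcal B$ be a countable base and let $\mathcal F$ consist of finite unions of closures of members of $\mathcal B$, together with $\emptyset$. Every open $U$ is the union of the countably many sets $\overline B\subset U$ with $B\in\mathcal B$, so (2) holds, even for all $\mu$ with the same $\mathcal F$.
* For a set $\kappa$ of cardinality greater than $\mathfrak c=2^{\aleph_0}$, the fair coin product measure $\mu$ on $\{0,1\}^\kappa$ is *not* countably-determined. Suppose $\mathcal F$ worked, and pick a point in each non-empty $F\in\mathcal F$, giving a countable set $D$. Each non-empty open $U$ has $\mu(U)>0$, so $U$ contains some $F\in\mathcal F$ with $\mu(F)>0$, and $D$ is dense. For $\gamma\ne\gamma'$ in $\kappa$ the open set $\{d:d(\gamma)=1,\,d(\gamma')=0\}$ meets $D$. So the subsets $\{d\in D:d(\gamma)=1\}$ of $D$ are distinct for distinct $\gamma$, and $|\kappa|\le\mathfrak c$, a contradiction.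

**Definition 3.** A compact space is *Rosenthal compact* if it is homeomorphic to a subspace of $B_1(X)$ for some complete, separable, metric space $X$.

Examples 1 and 2 are Rosenthal compact. So is every metrizable compact space: it embeds in $\mathbb R^{\mathbb N}$, and $\mathbb R^{\mathbb N}=B_1(\mathbb N)$ for the discrete space $\mathbb N$, on which every function is continuous. A closed subspace of a Rosenthal compact space is Rosenthal compact.

Is every Rosenthal compact space in $\mathcal C$? The source of this question is "Hyper-Stonean envelopes of compact spaces". The answer is yes.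

**Theorem 1.** Let $K$ be Rosenthal compact. Then every $\mu\in P(K)$ is countably-determined. That is, every Rosenthal compact space belongs to $\mathcal C$.

**Proof of Theorem 1 from Proposition 1.** We may take $K\subset B_1(X)$. If $X=\emptyset$, then $K$ has at most one point and there is nothing to prove, so let $X\ne\emptyset$. Fix $\mu\in P(K)$.

**Step A: half-spaces.** *This step approximates, from inside and from one countable family, all the sets $\{f:f(x)>q\}$ and $\{f:f(x)<q\}$.* For each pair of rationals $\alpha<\beta$ and each $\varepsilon=1/m$, $m\ge1$, Proposition 1 gives a countable cover of $X$ by good sets. Let $\mathcal F_+$ be the countable family of all the closed sets $K_Y$ so obtained. Given $x\in X$, $q\in\mathbb R$ and $\eta>0$, the sets $\{f(x)>\beta\}$ increase to $\{f(x)>q\}$ as $\beta\downarrow q$. So there is a rational $\beta>q$ with $\mu\{f(x)>\beta\}>\mu\{f(x)>q\}-\eta/2$. Pick a rational $\alpha$ with $q<\alpha<\beta$ and $m$ with $1/m<\eta/2$. Let $Y$ be a member of the corresponding cover with $x\in Y$. Then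
$$K_Y\subset\{f:f(x)\ge\alpha\}\subset\{f:f(x)>q\},\qquad \mu(K_Y)\ge\mu\{f:f(x)>\beta\}-\tfrac1m>\mu\{f:f(x)>q\}-\eta .$$
Now apply this to the compact set $-K=\{-f:f\in K\}\subset B_1(X)$ and the image of $\mu$ under $f\mapsto-f$, and carry the closed sets back to $K$. Since $\{f:f(x)<q\}=\{f:(-f)(x)>-q\}$, we obtain a countable family $\mathcal F_-$ of closed subsets of $K$ that does the same for all the sets $\{f:f(x)<q\}$.

**Step B: all open sets.** *This step passes from half-spaces to general open sets by finite operations.* Let $\mathcal F$ be the closure of $\mathcal F_+\cup\mathcal F_-\cup\{\emptyset,K\}$ under finite unions and intersections. It is a countable family of closed sets. Let $U\subset K$ be non-empty and open, and let $\eta>0$. By regularity choose a compact $C\subset U$ with $\mu(C)>\mu(U)-\eta$. If $C=\emptyset$, then $F=\emptyset$ has $\mu(F)>\mu(U)-\eta$. Otherwise cover $C$ by finitely many basic open sets $O_1,\dots,O_m\subset U$ with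
$$O_i=\bigcap_{j\le m_i}S_{ij},\qquad m_i\ge1,$$
where each $S_{ij}$ has the form $\{f(x)>q\}$ or $\{f(x)<q\}$. (We can take $m_i\ge1$ because $f\mapsto f(x)$ is bounded on $K$, so $K$ itself is of the form $\{f(x)>q\}$.) By Step A pick $F_{ij}\in\mathcal F$ with $F_{ij}\subset S_{ij}$ and $\mu(S_{ij}\setminus F_{ij})\le\eta/\sum_l m_l$. Put $F=\bigcup_i\bigcap_jF_{ij}$. Then $F\in\mathcal F$ and $F\subset\bigcup_iO_i\subset U$. A point of $\bigcup_iO_i\setminus F$ lies in some $O_i$ but not in $\bigcap_jF_{ij}$, hence lies in some $S_{ij}\setminus F_{ij}$. Therefore
$$\mu(F)\ge\mu\Big(\bigcup_iO_i\Big)-\eta\ge\mu(C)-\eta\ge\mu(U)-2\eta .$$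
As $\eta$ was arbitrary, (2) holds. $\square$

It remains to prove Proposition 1.

## Cutting $X$ by closeness in measure is not enough

The first thing one would try is to cut $X$ into countably many pieces on which the set $\{f:f(x)>\beta\}$, as an element of the measure algebra of $\mu$, varies very little. Then one would hope that each piece is good. In the split interval this works, because there the sets $\{f(x)>\beta\}$ form a chain and an intersection of many of them is a countable intersection in disguise.

In general it stops at the inclusion. Two sets $\{f(x)>\beta\}$ and $\{f(x')>\beta\}$ that nearly agree in measure need not contain one another, and $K_Y$ is an intersection over possibly uncountably many $y$. Small losses can accumulate. Example 2 shows this concretely: any two of the sets $\{f(x)>\beta\}$ differ by a set of measure at most $2/N$, so for large $N$ all of $X$ is one "piece", and yet $\mu(K_X)=0$. A finer partition does the job there, but it was found by looking at the measure.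

So we argue by contradiction. Suppose $X$ is not a countable union of good sets. Then every set $Y$ too large to be covered by countably many good sets fails (1). This failure should produce functions $f\in K$ that take values below $\alpha$ on a large part of $Y$ and above $\beta$ on a large part of $Y$. Iterating gives a binary tree of subsets of $X$ and a sequence $(f_n)$ in $K$ that oscillates along the tree. This should contradict a compactness property of $K$. Two difficulties remain:

* At level $n$ there may be $2^n$ sets in the tree. For each of them the functions that split it have measure greater than $\varepsilon$ in $K$. But many sets of measure greater than $\varepsilon$ need not have a common point, so no single $f_n$ need split them all. An averaging argument still gives an $f_n$ that splits more than a proportion $\varepsilon$ of them, counted with suitable weights. We therefore put a probability measure on the branches and obtain a contradiction to convergence *in measure*.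
* The functions $f_n$ are not continuous, so values on the sets of the tree say nothing about values at limit points. We shall refine the topology of $X$ at each step so that the chosen $f_n$ become continuous.

## Three facts about $B_1(X)$ and Polish topologies

The proof rests on the following published theorems, for $X$ Polish.

**(F1)** (Bourgain–Fremlin–Talagrand, *Amer. J. Math.* 100 (1978), Theorem 3F.) $B_1(X)$ is angelic. In particular, for compact $K\subset B_1(X)$: (i) if $A\subset K$ and $g\in\overline A$, then some sequence in $A$ converges to $g$; (ii) every sequence in $K$ has a pointwise convergent subsequence.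

Part (ii) follows from (i). If some value occurs infinitely often in the sequence, take that constant subsequence. Otherwise pass to a subsequence $(h_n)$ with distinct terms. Its infinite set of values has an accumulation point $g\in K$. Let $A=\{h_n:h_n\ne g\}$, so $g\in\overline A$, and by (i) some sequence in $A$ converges to $g$. Since $g\notin A$, this sequence takes each value only finitely often, so it can be thinned to have increasing indices.

**(F2)** (Todorcevic, *Compact subsets of the first Baire class*, J. Amer. Math. Soc. 12 (1999).) Every Rosenthal compact space has a dense metrizable subspace.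

Recall that a space is *ccc* if each disjoint family of non-empty open sets in it is countable. A dense subspace of a ccc space is ccc, and a ccc metrizable space is separable. So (F2) gives: a ccc Rosenthal compact space is separable.

**(F3)** (Kechris, *Classical Descriptive Set Theory*, Theorem 13.11.) If $(X,\tau)$ is Polish, $Y$ is second countable and $f:X\to Y$ is Borel, there is a Polish topology $\tau'\supset\tau$ with the same Borel sets such that $f$ is $\tau'$-continuous.

For instance, the function $1_{[0,t]}$ on $[0,1]$ becomes continuous if $[0,1]$ is replaced by the disjoint sum of $[0,t]$ and $(t,1]$, which is again Polish with the same Borel sets.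

## A countable subset that sees all the mass of $W$

Let $K\subset B_1(X)$ be compact and $\mu\in P(K)$. Write $\mu^*(W)=\inf\{\mu(B):B\supset W\text{ Borel}\}$ for the outer measure.

**Lemma 1.** For every (arbitrary) $W\subset K$ there is a countable $D\subset W$ such that $\mu^*(W\cap U)=0$ whenever $U\subset K$ is open and $U\cap D=\emptyset$.

The lemma will be used for sets $W$ of functions defined through a $\sigma$-ideal on $X$, about whose measurability we know nothing. That is why $W$ is arbitrary.

**Proof. Step 1: a measurable hull.** *This replaces $W$ by a Borel set without changing measures.* Intersecting Borel sets $B_n\supset W$ with $\mu(B_n)\to\mu^*(W)$ gives a Borel $W^*\supset W$ with $\mu(W^*)=\mu^*(W)$. For every Borel $A\subset K$,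
$$\mu^*(W\cap A)=\mu(W^*\cap A).$$
Indeed "$\le$" is clear. If some Borel $B\supset W\cap A$ had $\mu(B)<\mu(W^*\cap A)$, then $B\cup(W^*\setminus A)$ would be a Borel set containing $W$ with measure less than $\mu(W^*)$, which is impossible.

**Step 2: the part of $K$ that carries $W$.** *This finds a closed set on which $W$ is everywhere thick.* Let $U_0$ be the union of all open $U$ with $\mu(W^*\cap U)=0$. A compact subset of $W^*\cap U_0$ is covered by finitely many such $U$, so it is null. By regularity $\mu(W^*\cap U_0)=0$. Put $S=K\setminus U_0$, a closed set. If $U$ is open and $U\cap S\ne\emptyset$, then $U\not\subset U_0$, so $\mu(W^*\cap U)>0$ and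
$$\mu(W^*\cap U\cap S)=\mu(W^*\cap U)>0. \tag{3}$$

**Step 3: $S$ is separable.** *This is where (F2) enters.* By (3), each non-empty relatively open subset of $S$ meets $W^*$ in a set of positive measure. A disjoint family of sets of positive measure is countable, so $S$ is ccc. Being closed in $K$, $S$ is Rosenthal compact. By (F2) it is separable.

**Step 4: choosing $D$ inside $W$.** *The countable dense subset of $S$ need not lie in $W$, and (F1) repairs this.* For $U$ open with $U\cap S\neq\emptyset$, Step 1 and (3) give $\mu^*(W\cap U\cap S)=\mu(W^*\cap U\cap S)>0$, so $W\cap U\cap S\neq\emptyset$. Thus $W\cap S$ is dense in $S$. By (F1)(i), each point of a countable dense subset of $S$ is the limit of a sequence in $W\cap S$. Let $D$ be the union of the ranges of these sequences. It is a countable subset of $W\cap S$ and is dense in $S$. (If $S=\emptyset$, take $D=\emptyset$.)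

**Step 5: checking the conclusion.** *This verifies the property claimed for $D$.* If $U$ is open and $U\cap D=\emptyset$, then $U\cap S=\emptyset$, as $D$ is dense in $S$. So $U\subset U_0$ and $\mu^*(W\cap U)\le\mu(W^*\cap U_0)=0$. $\square$

## Functions that split a set outside the ideal

We now prove Proposition 1. Fix $\alpha<\beta$ and $\varepsilon>0$, and let $\tau_0$ be the given topology of $X$. Let $I$ be the family of all subsets of $X$ that are covered by countably many good sets. Since subsets of good sets are good, $I$ is a $\sigma$-ideal: it is closed under subsets and countable unions. It contains $\emptyset$. **Suppose, for a contradiction, that $X\notin I$.**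

**Definition 4.** A function $f\in K$ *splits* $Y\subset X$ if both $\{x\in Y:f(x)<\alpha\}\notin I$ and $\{x\in Y:f(x)>\beta\}\notin I$.

**Lemma 2.** If $Y\notin I$, there is a Borel set $G_Y\subset K$ with $\mu(G_Y)>\varepsilon$ such that every $f\in G_Y$ splits $Y$.

**Proof. Step 1: pruning $Y$.** *The functions that do not split $Y$ form $W_1\cup W_2$ below. We remove from $Y$ countably many small sets so that countable representatives of $W_1$ and $W_2$ become harmless.* Let
$$W_1=\{f:\{x\in Y:f(x)<\alpha\}\in I\},\qquad W_2=\{f:\{x\in Y:f(x)>\beta\}\in I\}.$$
Let $D_1\subset W_1$ and $D_2\subset W_2$ be the countable sets given by Lemma 1. Put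
$$Y^*=Y\setminus\Big(\bigcup_{f\in D_1}\{x\in Y:f(x)<\alpha\}\ \cup\ \bigcup_{f\in D_2}\{x\in Y:f(x)>\beta\}\Big).$$
Only countably many members of $I$ were removed, so $Y^*\notin I$.

**Step 2: two open sets that almost miss $W_1$ and $W_2$.** *This converts the pruning into measure statements.* The set
$$V=\bigcup_{y\in Y^*}\{f:f(y)<\alpha\}=K\setminus K_{Y^*}$$
is open. If $f\in D_1$, no $y\in Y^*$ has $f(y)<\alpha$, so $V\cap D_1=\emptyset$. By Lemma 1, $\mu^*(W_1\cap V)=0$. Likewise, for each $x\in Y^*$ the open set $\{f:f(x)>\beta\}$ misses $D_2$, so $\mu^*(W_2\cap\{f:f(x)>\beta\})=0$.

**Step 3: using that $Y^*$ is not good.** *This produces the measure $\varepsilon$.* Since $Y^*\notin I$, it is not good, so there is $x\in Y^*$ with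
$$\mu(K_{Y^*})<\mu\{f:f(x)>\beta\}-\varepsilon .$$
Let $G=V\cap\{f:f(x)>\beta\}=\{f:f(x)>\beta\}\setminus K_{Y^*}$. Then
$$\mu(G)\ge\mu\{f:f(x)>\beta\}-\mu(K_{Y^*})>\varepsilon,$$
and $\mu^*(G\cap(W_1\cup W_2))=0$ by Step 2. Let $G_Y$ be $G$ minus a Borel null set containing $G\cap(W_1\cup W_2)$. It is Borel, $\mu(G_Y)>\varepsilon$, and each $f\in G_Y$ lies outside $W_1\cup W_2$, which means that it splits $Y$. $\square$

Note how the definition of $K_Y$ as an uncountable intersection is used: its complement $V$ is an arbitrary union of open sets, and Lemma 1 handles it in one stroke because it speaks about all open sets missing $D_1$.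

## A weighted tree of sets and a sequence that splits many of them

Let $\delta=(\beta-\alpha)/4$. For finite $0$-$1$ sequences, $t0$ and $t1$ denote the extensions of $t$ by one term.

**Step 1: what is built.** *This fixes the properties that the recursion must preserve.* By recursion on $n$ we construct

* functions $f_0,f_1,\dots\in K$;
* Polish topologies $\tau_0\subset\tau_1\subset\cdots$ on $X$ with the same Borel sets, and complete compatible metrics $d_n$ for $\tau_n$;
* non-empty sets $T_n\subset\{0,1\}^n$ and weights $\lambda_n:T_n\to(0,1]$ with $\sum_{t\in T_n}\lambda_n(t)=1$;
* sets $X_t\notin I$ for $t\in T_n$;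

such that

(4) $f_i$ is $\tau_n$-continuous for $i<n$;

(5) for $n\ge1$ and $t\in T_n$: $\operatorname{diam}_{d_i}X_t\le2^{-n}$ for $i\le n$, and $\sup_{X_t}f_i-\inf_{X_t}f_i\le\delta$ for $i<n$.

Start with $T_0=\{\emptyset\}$, $\lambda_0(\emptyset)=1$, $X_\emptyset=X$, which is not in $I$ by assumption, and any complete compatible metric $d_0$ for $\tau_0$. Now suppose level $n$ is given.

**Step 2: choosing $f_n$ by averaging.** *We want one function that splits many of the sets $X_t$, $t\in T_n$, in the sense of weight.* Lemma 2 gives a set $G_{X_t}$ for each $t\in T_n$, and
$$\int_K\sum_{t\in T_n}\lambda_n(t)1_{G_{X_t}}\,d\mu=\sum_{t\in T_n}\lambda_n(t)\,\mu(G_{X_t})>\varepsilon,$$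
because the weights are positive and sum to $1$. So the integrand exceeds $\varepsilon$ somewhere: there is $f_n\in K$ such that $R_n=\{t\in T_n:f_n\in G_{X_t}\}$ satisfies
$$\sum_{t\in R_n}\lambda_n(t)>\varepsilon. \tag{6}$$
For $t\in R_n$ the function $f_n$ splits $X_t$.

**Step 3: making $f_n$ continuous.** *This will let us evaluate $f_n$ at limit points.* As a pointwise limit of $\tau_0$-continuous functions, $f_n$ is Borel for $\tau_0$, hence for $\tau_n$, which has the same Borel sets. By (F3) choose a Polish $\tau_{n+1}\supset\tau_n$ with the same Borel sets making $f_n$ continuous, and a complete compatible metric $d_{n+1}$. Then (4) holds at level $n+1$.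

**Step 4: branching.** *Sets that $f_n$ splits get two successors, the others get one.*

* If $t\in R_n$: put $t0,t1\in T_{n+1}$ with $\lambda_{n+1}(t0)=\lambda_{n+1}(t1)=\lambda_n(t)/2$, and let $Y_{t0}=\{x\in X_t:f_n(x)<\alpha\}$ and $Y_{t1}=\{x\in X_t:f_n(x)>\beta\}$. Both sets are outside $I$.
* If $t\in T_n\setminus R_n$: put only $t0\in T_{n+1}$, with $\lambda_{n+1}(t0)=\lambda_n(t)$ and $Y_{t0}=X_t\notin I$.

The new weights are positive and sum to $1$.

**Step 5: shrinking.** *This secures (5) without falling into $I$.* All the metrics $d_i$ ($i\le n+1$) and functions $f_i$ ($i\le n$) are $\tau_{n+1}$-continuous. So each point of $X$ has a $\tau_{n+1}$-open neighborhood with $d_i$-diameter at most $2^{-n-1}$ for all $i\le n+1$, on which $f_i$ has oscillation at most $\delta$ for all $i\le n$. Since $\tau_{n+1}$ is second countable, hence Lindelöf, countably many such neighborhoods $N$ cover $X$. For each $s\in T_{n+1}$ the set $Y_s\notin I$ is the union of the sets $Y_s\cap N$, and $I$ is a $\sigma$-ideal, so some $N$ has $Y_s\cap N\notin I$. Put $X_s=Y_s\cap N$. Then (5) holds at level $n+1$, and the recursion is complete. By construction $X_{t0},X_{t1}\subset X_t$ whenever these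 are defined.

## Branches, and the failure of convergence in measure

**Step 6: a probability measure on the branches.** *This turns the weights into a measure.* For $b\in\{0,1\}^{\mathbb N}$ let $b|n$ be its initial segment of length $n$, and write $b\supset t$ if $t$ is an initial segment of $b$. Let $B=\{b:b|n\in T_n\text{ for all }n\}$, a closed and hence compact subset of $\{0,1\}^{\mathbb N}$. Every $t\in T_n$ has an extension in $T_{n+1}$, so $\{b\in B:b\supset t\}\ne\emptyset$. Also $\lambda_n(t)$ is the sum of the weights of the extensions of $t$ in $T_{n+1}$. So $\{b\in B:b\supset t\}\mapsto\lambda_n(t)$ defines a finitely additive probability on the algebra of clopen subsets of $B$. By compactness it is countably additive there, since a clopen set that is a countable disjoint union of clopen sets is a finite one. By Carathéodory's theorem there is a Borel probability $\lambda$ on $B$ with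
$$\lambda\{b\in B:b\supset t\}=\lambda_n(t)\qquad(t\in T_n).$$

**Step 7: a point $x_b$ for each branch.** *This gives points at which all the $f_n$ can be controlled.* For $b\in B$ pick $y_n\in X_{b|n}$; these sets are non-empty, not being in $I$. They decrease, so for fixed $i$ and $m,m'\ge n\ge\max(i,1)$ we have $d_i(y_m,y_{m'})\le2^{-n}$ by (5). So $(y_n)$ is $d_i$-Cauchy and $\tau_i$-convergent, for every $i$. Since $\tau_i\supset\tau_0$, a $\tau_i$-limit is also a $\tau_0$-limit, so all these limits coincide. Call the common limit $x_b$. As $y_m\in X_{b|n}$ for $m\ge n$ and $y_m\to x_b$ in $\tau_n$,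
$$x_b\in\operatorname{cl}_{\tau_n}X_{b|n}\qquad\text{for every }n. \tag{7}$$
In particular, if $b|n=b'|n$ with $n\ge1$, then $x_b$ and $x_{b'}$ both lie in the $\tau_0$-closure of $X_{b|n}$, so $d_0(x_b,x_{b'})\le2^{-n}$. Thus $b\mapsto x_b\in(X,\tau_0)$ is continuous. Since $f_n$ is Borel for $\tau_0$, each function $b\mapsto f_n(x_b)$ is Borel on $B$.

**Step 8: the functions stay apart.** *This is the quantitative outcome of the construction.* We claim that for $i<n$
$$\lambda\{b\in B:|f_n(x_b)-f_i(x_b)|\ge\delta\}\ \ge\ \varepsilon/2. \tag{8}$$

Let $t\in R_n$. By (4), $f_i$ is $\tau_n$-continuous, and by (5) (as $n>i\ge 0$, so $n\ge1$) it has oscillation at most $\delta$ on $X_t$. So by (7), $f_i(x_b)$ lies in the interval $J_t=[\inf_{X_t}f_i,\sup_{X_t}f_i]$, of length at most $\delta$, for all $b\in B$ with $b\supset t$. Next, $f_n$ is $\tau_{n+1}$-continuous, with $f_n<\alpha$ on $X_{t0}$ and $f_n>\beta$ on $X_{t1}$. So (7) at level $n+1$ gives $f_n(x_b)\le\alpha$ for $b\supset t0$ and $f_n(x_b)\ge\beta$ for $b\supset t1$.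

Suppose that $|f_n(x_b)-f_i(x_b)|<\delta$ for some $b\supset t0$, and $|f_n(x_{b'})-f_i(x_{b'})|<\delta$ for some $b'\supset t1$. Then $v=f_i(x_b)<\alpha+\delta$ and $w=f_i(x_{b'})>\beta-\delta$ both lie in $J_t$, while $w-v>\beta-\alpha-2\delta=2\delta$. This exceeds the length of $J_t$, a contradiction. So $|f_n(x_b)-f_i(x_b)|\ge\delta$ holds either for all $b\supset t0$ or for all $b\supset t1$. Each of these two sets of branches has measure $\lambda_n(t)/2$. For different $t\in R_n$ the sets of branches through $t$ are disjoint, so summing and using (6) gives at least $\frac12\sum_{t\in R_n}\lambda_n(t)>\varepsilon/2$.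

**Step 9: contradiction.** *This confronts (8) with the sequential compactness of $K$.* By (F1)(ii), some subsequence $(f_{n_k})$ converges pointwise on $X$. So $h_k(b)=f_{n_k}(x_b)$ converges, for every $b\in B$, to some $h(b)$. Convergence everywhere on a probability space implies convergence in measure, so $\lambda\{|h_k-h|\ge\delta/2\}\to0$. Therefore
$$\lambda\{|h_{k+1}-h_k|\ge\delta\}\le\lambda\{|h_{k+1}-h|\ge\delta/2\}+\lambda\{|h_k-h|\ge\delta/2\}\to0.$$
This contradicts (8). So $X\in I$, which is Proposition 1, and with it Theorem 1 is proved. $\blacksquare$

## Compact sets of Borel functions: separability of the support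

The *support* of $\mu\in P(K)$ is the complement of the largest open null set. That set exists, by the regularity argument in Step 2 of Lemma 1. For general Borel functions, Theorem 1 becomes an equivalence.

**Theorem 2.** Let $X$ be a Polish space, or more generally a continuous image of a Polish space. Let $K$ be a pointwise compact set of Borel real-valued functions on $X$, and let $\mu\in P(K)$. Then $\mu$ is countably-determined if and only if its support is separable. Hence $K\in\mathcal C$ if and only if every $\mu\in P(K)$ has separable support.

**Proof. Step 1: reduction to Polish $X$.** *This removes the more general hypothesis.* If $\pi:P\to X$ is a continuous surjection from a Polish space, then $f\mapsto f\circ\pi$ maps $K$ into the Borel functions on $P$. It is continuous for the pointwise topologies, and it is injective because $\pi$ is onto. As $K$ is compact, it is a homeomorphism onto its image. Both properties of $\mu$ are topological, so we may assume $X$ is Polish. If $X=\emptyset$ the theorem is trivial. Let $S=\operatorname{supp}\mu$.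

**Step 2: "only if", valid for any compact $K$.** *This generalizes the coin-tossing example.* Let $\mathcal F$ be a countable family that determines $\mu$, and pick a point from each non-empty $F\cap S$, $F\in\mathcal F$. If $U$ is open and $U\cap S\ne\emptyset$, then $\mu(U)>0$, so some $F\in\mathcal F$ with $F\subset U$ has $\mu(F)>0$. As $\mu(K\setminus S)=0$, $F\cap S\ne\emptyset$, and its chosen point is in $U$. So the chosen points are dense in $S$.

**Step 3: "if", refining the topology.** *The aim is to place $S$ inside some $B_1$, so that Theorem 1 applies.* Let $(g_n)$ be a sequence dense in $S$. Apply (F3) to the Borel map $x\mapsto(g_n(x))_n\in\mathbb R^{\mathbb N}$. We may refine the topology of $X$ to a Polish one, with the same Borel sets, in which all $g_n$ are continuous. The functions in $K$ remain Borel, and the pointwise topology on $K$ does not depend on the topology of $X$. We claim that $S\subset B_1(X)$ for this topology. Suppose instead that $g\in S\setminus B_1(X)$.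

**Step 4: a set on which $g$ oscillates everywhere.** *This extracts a uniform oscillation from the failure of $g\in B_1(X)$.* Recall Baire's theorem: a real function on a Polish space is of the first Baire class if and only if its restriction to each non-empty closed set has a point of continuity. So there is a non-empty closed $L\subset X$ such that $g|_L$ has no continuity point. Then $L$ is the union, over rational $\alpha<\beta$, of the closed sets
$$\overline{\{y\in L:g(y)<\alpha\}}\cap\overline{\{y\in L:g(y)>\beta\}} .$$
Indeed, for $x\in L$ there is $\theta>0$ such that $x$ is in the closure of $\{y\in L:g(y)\ge g(x)+\theta\}$ or of $\{y\in L:g(y)\le g(x)-\theta\}$. In the first case take $g(x)<\alpha<\beta<g(x)+\theta$, and in the second $g(x)-\theta<\alpha<\beta<g(x)$. In each case $x$ itself lies in one of the two sets and in the closure of the other. By the Baire category theorem in $L$, one of these closed sets contains a non-empty relatively open $O\subset L$. Then $\{g<\alpha\}\cap O$ and $\{g>\beta\}\cap O$ are dense in $O$. Fix these $\alpha<\beta$.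

**Step 5: a Cantor scheme.** *Here one function does split all sets of a level, because $g$ does and the $g_n$ approximate $g$ at finitely many points.* Fix a complete metric for $X$. We choose indices $n_0,n_1,\dots$ and non-empty relatively open sets $V_s\subset O$ for finite $0$-$1$ sequences $s$, with $\operatorname{diam}V_s\le2^{-|s|}$ for $|s|\ge1$ and the closures of $V_{s0}$ and $V_{s1}$ contained in $V_s$, such that for $|s|=k$ we have $g_{n_k}<\alpha$ on $V_{s0}$ and $g_{n_k}>\beta$ on $V_{s1}$. Start with $V_\emptyset=O$. At stage $k$ pick, for each $s$ with $|s|=k$, points $x_s,x'_s\in V_s$ with $g(x_s)<\alpha$ and $g(x'_s)>\beta$. Since $g\in\overline{\{g_n\}}$ and only finitely many points are involved, some $n_k$ satisfies $g_{n_k}(x_s)<\alpha$ and $g_{n_k}(x'_s)>\beta$ for all these $s$. By continuity of $g_{n_k}$, small enough relatively open neighborhoods $V_{s0}$ of $x_s$ and $V_{s1}$ of $x_s'$ are as required.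

For $\sigma\in\{0,1\}^{\mathbb N}$ the set $\bigcap_kV_{\sigma|k}=\bigcap_k\overline{V_{\sigma|k}}$ is a single point $x_\sigma$, by completeness. The map $\sigma\mapsto x_\sigma$ is continuous. Also $g_{n_k}(x_\sigma)<\alpha$ if $\sigma(k)=0$, and $g_{n_k}(x_\sigma)>\beta$ if $\sigma(k)=1$.

**Step 6: a non-measurable set.** *This contradicts the hypothesis that all members of $K$ are Borel.* Let $p$ be a non-principal ultrafilter on $\mathbb N$. The limit $f_p=\lim_{k\to p}g_{n_k}$ exists in the compact set $S$, so $f_p$ is Borel. If $\{k:\sigma(k)=1\}\in p$, then $f_p(x_\sigma)\ge\beta$. Otherwise $\{k:\sigma(k)=0\}\in p$, and $f_p(x_\sigma)\le\alpha<\beta$. So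
$$E=\{\sigma:f_p(x_\sigma)\ge\beta\}=\{\sigma:\{k:\sigma(k)=1\}\in p\}$$
is a Borel subset of $\{0,1\}^{\mathbb N}$. Since $p$ is non-principal, changing finitely many coordinates of $\sigma$ does not affect membership in $E$. By Kolmogorov's zero-one law, $E$ has coin-tossing measure $0$ or $1$. But the measure-preserving map that interchanges $0$ and $1$ in every coordinate carries $E$ onto its complement, so $E$ has measure $\frac12$. This contradiction shows $S\subset B_1(X)$.

**Step 7: conclusion.** *This transfers Theorem 1 from $S$ to $K$.* The compact space $S$ is Rosenthal compact. By Theorem 1 there is a countable family $\mathcal F$ of closed subsets of $S$ that determines $\mu|_S\in P(S)$. Then $\mathcal F\cup\{\emptyset\}$ determines $\mu$ on $K$. Indeed, if $U\subset K$ is open and $U\cap S\ne\emptyset$, the members of $\mathcal F$ contained in $U$ are those contained in $U\cap S$, and their measures have supremum $\mu(U\cap S)=\mu(U)$. If $U\cap S=\emptyset$, then $\mu(U)=0=\mu(\emptyset)$. The last sentence of the theorem follows by applying the equivalence to all $\mu\in P(K)$. $\blacksquare$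

## One family for many measures, and where the statement breaks

Three notions are needed for part (c). A compact space is *Corson compact* if it is homeomorphic to a compact subset of a $\Sigma$-product of lines, i.e. of $\{z\in\mathbb R^\Lambda: z\text{ has countable support}\}$ for some set $\Lambda$. For example, $\{0\}\cup\{1_{\{x\}}:x\in[0,1]\}\subset\mathbb R^{[0,1]}$ is Corson compact. A measure is *strictly positive* if each non-empty open set has positive measure. The second Baire class consists of the pointwise limits of sequences of functions of the first Baire class.

**Theorem 3.**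

(a) If $K$ is Rosenthal compact and $M\subset P(K)$ is norm-separable, a single countable family $\mathcal F$ of closed sets witnesses that all $\nu\in M$ are countably-determined.

(b) In (a), $M$ cannot be replaced by $P(K)$ in general, and in Theorem 1 "closed" cannot be replaced by "closed $G_\delta$".

(c) In Theorem 1 "first Baire class" cannot, assuming CH, be replaced by "second Baire class".

**Proof of (a).** *The idea is to dominate all of $M$ by one measure.* Assume $M\ne\emptyset$. Let $(\nu_n)_{n\ge1}$ be norm-dense in $M$ and $\mu=\sum_{n\ge1}2^{-n}\nu_n\in P(K)$. If $\mu(A)=0$, then $\nu_n(A)=0$ for all $n$, and by norm approximation $\nu(A)=0$ for every $\nu\in M$. So $\nu\ll\mu$. By Theorem 1 there is a countable family $\mathcal F$ that determines $\mu$. Enlarging it, we may assume that $\emptyset\in\mathcal F$ and that $\mathcal F$ is closed under finite unions. For open $U\ne\emptyset$ let $A$ be the union of all $F\in\mathcal F$ contained in $U$. This is a countable union, and $\mu(A)\ge\sup\{\mu(F):F\subset U,F\in\mathcal F\}=\mu(U)$, so $\mu(U\setminus A)=0$. Hence $\nu(U\setminus A)=0$ for each $\nu\in M$. Finite unions of the sets $F\subset U$ in $\mathcal F$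 are again such sets, so
$$\nu(U)=\nu(A)=\sup\{\nu(F):F\subset U,F\in\mathcal F\}.$$

**Proof of (b).** *One space serves both claims.* Let $K=\{0\}\cup\{1_{\{x\}}:x\in[0,1]\}$. It is contained in $B_1([0,1])$, as $1_{\{x\}}$ is the limit of $y\mapsto\max(0,1-n|y-x|)$. Each $1_{\{x\}}$ is isolated in $K$, by $\{f:f(x)>\frac12\}$. Every neighborhood of $0$ contains all but finitely many points of $K$. So $K$ is the one-point compactification of a discrete set of size $\mathfrak c$, with $\infty=0$.

If a family witnesses that $\delta_{1_{\{x\}}}$ is countably-determined, apply (2) to $U=\{1_{\{x\}}\}$. The family must contain a non-empty subset of $U$, that is, $\{1_{\{x\}}\}$ itself. So no countable family serves all $x\in[0,1]$, and hence none serves all of $P(K)$.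

For the second claim, let $F\ni\infty$ be a closed $G_\delta$ set. Its complement is a countable union of closed sets that miss $\infty$. Each of these is compact and consists of isolated points, hence is finite. So $K\setminus F$ is countable. Suppose countably many closed $G_\delta$ sets determined $\delta_\infty$. For each $p\ne\infty$, applying (2) to $U=K\setminus\{p\}$ gives one of these sets that contains $\infty$ and omits $p$. But together those of the sets that contain $\infty$ omit only countably many points, while there are $\mathfrak c$ many $p$. This is a contradiction.

**Proof of (c).** *We realize a known Corson compact space by functions of the second Baire class on $[0,1]$.* Under CH there is a non-separable Corson compact space $K$ of weight $\omega_1$ carrying a strictly positive measure $\mu$ (Haydon, Israel J. Math. 31 (1978); Kunen, Topology Appl. 12 (1981); see Negrepontis, *Banach spaces and topology*, Handbook of Set-Theoretic Topology, 1984). The support of $\mu$ is $K$, which is not separable. So $\mu$ is not countably-determined, by the "only if" part of Theorem 2, which holds for every compact space.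

Embed $K$ in a $\Sigma$-product of copies of $\mathbb R$ over a set $\Lambda$. As $K$ has weight $\omega_1$, $C(K)$ has a norm-dense subset of size at most $\omega_1$, and then so does each of its subsets. So there is $\Gamma\subset\Lambda$ with $|\Gamma|\le\omega_1$ such that the coordinate functions from $\Gamma$ are norm-dense among all coordinate functions on $K$. They still separate points: if $u,v\in K$ differ by $\rho>0$ in some coordinate, a coordinate function from $\Gamma$ within $\rho/3$ of that one in norm differs at $u$ and $v$ by at least $\rho/3$. So restriction to $\Gamma$ embeds $K$ in the $\Sigma$-product over $\Gamma$. Since $|\Gamma|\le\omega_1\le\mathfrak c$, we may take $\Gamma\subset[0,1]$. Extending by $0$ turns $K$ into a pointwise compact set of countably supported functions on $[0,1]$.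

Each such $f$ is of the second Baire class. Enumerate its support as $x_1,x_2,\dots$ (a finite or infinite list), and let $f_n$ agree with $f$ at those of $x_1,\dots,x_n$ that are defined and vanish elsewhere. Then $f_n\to f$ pointwise. Each $f_n$ is a finite sum of functions $c\,1_{\{x\}}$, and is therefore of the first Baire class by the formula in the proof of (b). So $K$ is homeomorphic to a pointwise compact set of functions of the second Baire class on the Polish space $[0,1]$, and it carries a measure that is not countably-determined. $\blacksquare$
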